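# Finite polyhedra as homotopy retracts of closed symplectic manifolds

## A natural guess: closed symplectic manifolds are too special

A symplectic manifold is a smooth manifold $X$ with a closed nondegenerate 2-form $\omega$. If $X$ is closed (compact, without boundary) of dimension $2n$, then $\omega^n$ is a volume form, so $[\omega]^n\neq 0$ in $H^{2n}(X;\mathbb R)$. This already excludes many manifolds: $S^{2n}$ with $n\ge2$ has $H^2=0$, so it is not symplectic. A finite polyhedron, meaning the underlying space of a finite simplicial complex, has no such constraint. The following statement comes from the paper "On the Formality Problem for Symplectic Manifolds".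

**Conjecture 1.** For any finite polyhedron $P$ and any $N\ge1$ there is a (closed) symplectic manifold $X$ and an embedding $f:P\to X$ such that $f_*:\pi_k(P)\to\pi_k(X)$ is a monomorphism for $k\le N$.

The condition is required for $1\le k\le N$ and for every base point $p\in P$, with $f_*:\pi_k(P,p)\to\pi_k(X,f(p))$. Closedness is what gives the question content: an open regular neighborhood of $P$ in $\mathbb R^{2n}=\mathbb C^n$ is symplectic and homotopy equivalent to $P$.

The answer that one would first guess is "no": closed symplectic manifolds are rigid, polyhedra are arbitrary, so some $P$ should be an obstruction. Let us test the guess.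

A point, $S^1\subset T^2$ and $S^2$ itself cause no trouble. For $P=S^1\vee S^1$, take a surface of genus 2, whose group is $\langle a_1,b_1,a_2,b_2\mid[a_1,b_1][a_2,b_2]\rangle$, and embed $P$ as the union of the loops $a_1,a_2$. Sending $a_i\mapsto x_i$, $b_i\mapsto1$ kills the relator, so it defines a homomorphism to the free group on $x_1,x_2$ that is split by $x_i\mapsto a_i$. Hence $\pi_1(P)$ injects, and the higher homotopy groups of $P$ vanish. For $P=S^3$, the Hopf map $S^3\to S^2$ is an isomorphism on $\pi_k$ for $k\ge3$, and $\pi_1(S^3)=\pi_2(S^3)=0$, so it is injective on all $\pi_k$. Compose with the inclusion of $S^2$ as a factor of $(S^2)^4$, which has dimension $8\ge 2\cdot3+1$, and move the map to an embedding by general position.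

So the guess fails in every case just tested. The constraint $[\omega]^n\ne0$ concerns all of $X$, while injectivity concerns only what $X$ remembers of $P$. For $N=1$ and $\dim P=2$ the conjecture follows from Gompf's results on closed symplectic manifolds. We shall prove it in general, and in a stronger form.

## Homotopy retracts, flag complexes, and the statements

**Definition (homotopy retract).** A space $A$ is a homotopy retract of $X$ if there are continuous maps $f:A\to X$ and $r:X\to A$ with $r\circ f\simeq\mathrm{id}_A$.

For example, $S^1$ is a homotopy retract of $T^2$, via $f(x)=(x,1)$ and the projection. In the genus 2 example the homomorphism to the free group is realized by a map to $S^1\vee S^1$, because that space is aspherical, so $S^1\vee S^1$ is a homotopy retract. But $S^3\to(S^2)^4$ above does not admit a homotopy retraction: $\mathrm{id}$ on $H_3(S^3)=\mathbb Z$ would factor through $H_3((S^2)^4)=0$. Being a homotopy retract is stronger than injectivity on homotopy groups.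

**Theorem A.** Let $P$ be a connected finite polyhedron. There are a closed connected symplectic manifold $(X,\omega)$ with $[\omega]$ integral, an embedding $f:P\to X$, and a continuous map $r:X\to P$ with $r\circ f\simeq\mathrm{id}_P$. Consequently $f_*:\pi_k(P,p)\to\pi_k(X,f(p))$ is injective for all $k\ge1$ and all $p\in P$.

The consequence is immediate. If $f_*a=0$ then $(rf)_*a=0$. Since $rf\simeq\mathrm{id}$, the map $(rf)_*:\pi_k(P,p)\to\pi_k(P,rf(p))$ is the change-of-base-point isomorphism along the track of $p$. So $a=0$.

**Corollary (Conjecture 1).** Every finite polyhedron $P$ embeds by some $f$ in a closed connected symplectic manifold $X$ so that $f_*:\pi_k(P,p)\to\pi_k(X,f(p))$ is injective for all $k\ge1$ and all $p\in P$.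

Two supplements are not needed for Conjecture 1. A space is *finitely dominated* if it is a homotopy retract of a finite CW complex; for instance every contractible CW complex is dominated by a point.

**Theorem A′.** In Theorem A one may take $\dim X=2n$ for any prescribed integer $n\ge\dim P+1$.

**Theorem B.** A connected space $A$ of the homotopy type of a CW complex is a homotopy retract of a closed connected symplectic manifold if and only if $A$ is finitely dominated.

**Definition (flag complex).** A simplicial complex is flag if every finite set of pairwise adjacent vertices spans a simplex.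

The boundary of a triangle is not flag: its three vertices are pairwise adjacent but span no 2-simplex. Its barycentric subdivision, a hexagon, is flag. In general the barycentric subdivision of any complex is flag: its vertices are simplices, adjacency means that one contains the other, and pairwise comparable simplices form a chain. So flagness costs nothing, and the core of the lecture is the following.

**Theorem 1.** Let $K$ be a nonempty finite flag simplicial complex. There are a closed, possibly disconnected, symplectic manifold $X$ with integral symplectic class and continuous maps $f:|K|\to X$, $r:X\to|K|$ with $rf\simeq\mathrm{id}$.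

## Doubling a neighborhood fails for a cohomological reason

The sensible first attempt starts from the open solution. Let $P$ have dimension $d$, let $Y\subset\mathbb R^{2n}$ be a compact smooth regular neighborhood of $P$, and let $D$ be its double. Folding gives $r:D\to Y\simeq P$, so $P$ is a homotopy retract of the closed manifold $D$. Is $D$ symplectic?

It is not, once $2n\ge d+3$. By excision and duality $H^2(D,Y;\mathbb R)\cong H^2(Y,\partial Y;\mathbb R)\cong H_{2n-2}(Y;\mathbb R)=0$, because $2n-2>d$. So restriction $H^2(D;\mathbb R)\to H^2(Y;\mathbb R)$ is injective. If $\omega$ were symplectic on $D$, the classes $[\omega]$ and $r^*([\omega]|_Y)$ would agree on $Y$, hence be equal, and $[\omega]^n=r^*\big(([\omega]|_Y)^n\big)=0$ since $H^{2n}(Y;\mathbb R)=0$. This contradicts $[\omega]^n\ne0$.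

The moral for this problem: the symplectic class cannot come from $P$. We shall start instead from a manifold $Z$ that is obviously symplectic, cut $X$ out of it by equations, and arrange the equations so that $X$ maps to $|K|$.

## Maps to a flag complex, and why holomorphic equations break

Let $V$ be the vertex set of $K$ and $m=|V|$. A map to $|K|$ is easy to produce from functions. Suppose $u_i:X\to[0,\infty)$, $i\in V$, are continuous with
$$\sum_iu_i>0,\qquad u_iu_k=0\ \text{ whenever } i\ne k \text{ are not adjacent.}\tag{1}$$
At each point the vertices with $u_i>0$ are pairwise adjacent, so they span a simplex because $K$ is flag, and $r=\sum_iu_i\,i/\sum_iu_i$ is a continuous map to $|K|$.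

How can one get (1) from equations? Let
$$F(x)=-1+\sum_{\emptyset\ne J\subset V}a_Jx_J,\qquad x_J=\prod_{j\in J}x_j,\qquad a_J>0,$$
and let $H\subset(\mathbb{CP}^1)^V$ be the hypersurface $F=0$, with $F$ regarded as a section of $\mathcal O(1,\dots,1)$. Since $F(0)=-1$, the coordinates $x_i$ never all vanish on $H$. Since the $a_J$ are positive, every ray $\{\rho q:\rho\ge0\}$ with $q\in|K|$ meets $H$ in exactly one point: $\rho\mapsto F(\rho q)$ increases strictly from $-1$ to $\infty$.

This suggests the set $X_0=\{x\in H: x_ix_k=0 \text{ for all non-adjacent } i\neq k\}$. Homotopically it is perfect: $q\mapsto\rho(q)q$ maps $|K|$ to $X_0$, and increasing functions of the $|x_i|$ satisfy (1). But $X_0$ is usually not a manifold. Take the path $K$ with edges $\{1,2\},\{2,3\}$. Near $x=(0,1/a_2,0)$ we have $\partial F/\partial x_2=a_2\ne0$, so $x_1,x_3$ are coordinates on $H$, and $X_0$ is the node $x_1x_3=0$. Smoothing it to $x_1x_3=\varepsilon$ destroys (1), as both coordinates become nonzero. No other holomorphic choice helps: if two holomorphic functions on a connected complex manifold have product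 zero, one of them vanishes identically. This is the exact point at which complex geometry stops.

So the functions must vanish on open sets, and cannot be holomorphic everywhere. What saves the symplectic form is that they need only be holomorphic where they are large; in the remaining region we make their derivatives tiny. The basic function is a cut-off pole.

**The cut-off pole.** Let $\mathbb D$ be the open unit disc. Fix a smooth nonincreasing $\chi:[0,1)\to[0,1]$ with $\chi=1$ on $[0,\frac12]$, $\chi>0$ on $[0,\frac34)$, $\chi=0$ on $[\frac34,1)$. For $\delta\in(0,\frac18)$ put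
$$h_\delta:\mathbb D\to\mathbb{CP}^1=\mathbb C\cup\{\infty\},\qquad h_\delta(\zeta)=\delta\,\chi(|\zeta|)/\zeta.\tag{2}$$
It is smooth, it equals the holomorphic local diffeomorphism $\delta/\zeta$ for $|\zeta|<\frac12$, and
$$|h_\delta|\le2\delta,\quad|dh_\delta|\le C\delta\qquad\text{for }|\zeta|\ge\tfrac12.\tag{3}$$
On $(0,\frac34]$ the function $\zeta\mapsto\delta\chi(\zeta)/\zeta$ is continuous and strictly decreasing, from $\infty$ down to $0$. Let $\beta:[0,\infty)\to(0,\frac34]$ be its continuous inverse, so that $h_\delta(\beta(x))=x$. Then $\beta(0)=\frac34$, and $\beta(x)=\delta/x$ for $x\ge2\delta$.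

## Three active states and three complex structures on $T^4$

Cutting off alone does not give $\xi_i\xi_k=0$: something must tie $i$ to $k$. We attach to every non-adjacent pair $s=\{i,k\}$ an auxiliary manifold with functions $g_i^s,g_k^s$ to $\mathbb{CP}^1$ and impose $\tau_i=g_i^s(w_s)$, $\tau_k=g_k^s(w_s)$, where $\tau_i\in\mathbb{CP}^1$ is a variable for the vertex $i$ and $w_s$ is a point of the auxiliary manifold. The poles of $g_i^s$ are of two types, with neighborhoods $A_i^s$ and $B_i^s$, and we let $\xi_i$ be nonzero only where $\tau_i$ is large and $w_s\in A_i^s$ for all $s\ni i$. If $A_i^s\cap A_k^s=\emptyset$, then $\xi_i$ and $\xi_k$ cannot both be nonzero.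

To build $f$ we need room for three states of $w_s$: at rest, $w_s\in B_i^s\cap B_k^s$; $i$ active, $w_s\in A_i^s\cap B_k^s$; $k$ active, $w_s\in B_i^s\cap A_k^s$. With names $A_i=N_1$, $B_k=N_2$, $B_i=N_3$, $A_k=N_4$, the sets $N_1,N_2,N_3,N_4$ should form a chain: consecutive ones meet, and no others do.

Can $N_1,\dots,N_4$ be neighborhoods of complex subtori (up to translation) of $T^4$ for one linear complex structure? They cannot. Two complex lines in $\mathbb C^2$ either coincide or span, and two translated subtori whose tangent spaces span $\mathbb R^4$ always meet. So disjointness makes the first and third subtori parallel, and the first and fourth parallel. Then the third and fourth are parallel too, and cannot cross transversally. The way out is that at any given point at most two consecutive $N_j$ matter, so it suffices to have a complex structure for each consecutive pair, all three tamed by one symplectic form.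

**Definition (taming).** On a real vector space, a 2-form $\omega$ tames a complex structure $J$ if $\omega(v,Jv)>0$ for $v\ne0$. On $\mathbb R^2=\mathbb C$ the form $dx\wedge dy$ tames $i$: $dx\wedge dy(v,iv)=|v|^2$. A form that tames some $J$ is nondegenerate.

**The block.** Let $T^4=\mathbb R^4/\mathbb Z^4$, $\omega=dx_1\wedge dx_2+dx_3\wedge dx_4-dx_1\wedge dx_4$, and
$$z_1=x_3+ix_4,\quad z_2=x_1+ix_2,\quad z_3=(x_3-x_1)+ix_4,\quad z_4=x_3+ix_2 .$$
These descend to maps $T^4\to\mathbb C/\mathbb Z[i]$. The real coordinates of the pairs are $(x_3,x_4,x_1,x_2)$, $(x_1,x_2,x_3-x_1,x_4)$ and $(x_3-x_1,x_4,x_3,x_2)$, all unimodular, so each of $(z_1,z_2)$, $(z_2,z_3)$, $(z_3,z_4)$ gives a diffeomorphism $T^4\cong(\mathbb C/\mathbb Z[i])^2$. Let $J_{12},J_{23},J_{34}$ be the linear complex structures on $\mathbb R^4$ pulled back from $\mathbb C^2$ by these pairs.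

**Lemma 2.** For each $J\in\{J_{12},J_{23},J_{34}\}$ we have $\omega(v,Jv)\ge\frac12|v|^2$, with $|\cdot|$ the Euclidean norm in the respective coordinates. In particular $\omega$ is symplectic; its class is integral.

*Proof.* For $J_{12}$ write $z_1=a+ib$, $z_2=c+ie$. Then $\omega=dc\wedge de+da\wedge db-dc\wedge db$. With $v=(a,b,c,e)$ and $Jv=(-b,a,-e,c)$, the first two terms give $|v|^2$ and $dc\wedge db(v,Jv)=ca-b(-e)=ac+be$. So $\omega(v,Jv)=|v|^2-(ac+be)\ge\frac12|v|^2$.

For $J_{23}$ write $z_2=c+ie$, $z_3=h+ib$. Then $x_3=h+c$, so $\omega=dc\wedge de+(dh+dc)\wedge db-dc\wedge db=dc\wedge de+dh\wedge db$, and $\omega(v,Jv)=|v|^2$.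

For $J_{34}$ write $z_3=h+ib$, $z_4=g+ie$. Then $x_3=g$, $x_1=g-h$, so $\omega=(dg-dh)\wedge de+dg\wedge db-(dg-dh)\wedge db=dg\wedge de+dh\wedge db-dh\wedge de$. With $J(h,b,g,e)=(-b,h,-e,g)$ we get $dh\wedge de(v,Jv)=hg+be$, so $\omega(v,Jv)=|v|^2-(hg+be)\ge\frac12|v|^2$. Integrality is clear from the integer coefficients. $\square$

**The four neighborhoods.** Let $p_1=p_2=0$, $p_3=\frac i2$, $p_4=\frac{1+i}2$ in $\mathbb C/\mathbb Z[i]$, let $N_j=\{z_j\in p_j+\frac18\mathbb D\}$, and $\zeta_j=8(z_j-p_j):N_j\to\mathbb D$. Then
$$N_1\cap N_3=\emptyset,\qquad N_2\cap N_4=\emptyset,\qquad N_1\cap N_4=\emptyset.\tag{4}$$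
Indeed $x_4$ is within $\frac18$ of $0$ on $N_1$ and of $\frac12$ on $N_3$; $x_2$ is within $\frac18$ of $0$ on $N_2$ and of $\frac12$ on $N_4$; and $x_3$ is within $\frac18$ of $0$ on $N_1$ and of $\frac12$ on $N_4$. Let $\varphi_j:T^4\to\mathbb{CP}^1$ be $h_\delta(\zeta_j)$ on $N_j$ and $0$ elsewhere. It is smooth, being zero off the closed set $\{|\zeta_j|\le\frac34\}\subset N_j$.

## The manifold $X$

**Step 1: the ambient manifold and the equations of $W$.** This step sets up variables and ties non-adjacent vertices together. Let $\mathcal N$ be the set of pairs $s=\{i,k\}$ of distinct non-adjacent vertices, each ordered once and for all as $(i,k)$. Put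
$$Z=(\mathbb{CP}^1)^V\times(T^4)^{\mathcal N},\qquad (\tau,w)=((\tau_i)_{i\in V},(w_s)_{s\in\mathcal N})\in Z.$$
Its symplectic form $\omega_Z$ is the sum of area-one Fubini–Study forms and copies of $\omega$; its class is integral. The $s\ni i$ are called the *slots* of $i$; there are at most $m-1$. For each $i$ choose distinct numbers $c_i^s\in\{1,\dots,m-1\}$, one for each slot. For $s$ ordered $(i,k)$ define smooth maps $T^4\to\mathbb{CP}^1$ by
$$g_i^s=c_i^s+\varphi_1-\varphi_3,\qquad g_k^s=c_k^s+\varphi_4-\varphi_2 .\tag{5}$$
They make sense because $\varphi_1,\varphi_3$ have disjoint supports, and so do $\varphi_2,\varphi_4$. Write $A_i^s=N_1$, $B_i^s=N_3$, $A_k^s=N_4$, $B_k^s=N_2$. By (4),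
$$A_i^s\cap A_k^s=\emptyset,\qquad A_i^s\cap B_i^s=\emptyset=A_k^s\cap B_k^s .\tag{6}$$
Let
$$W=\{(\tau,w)\in Z:\ \tau_i=g_i^s(w_s)\text{ for all }i\in V,\ s\ni i\}.\tag{7}$$

Two design choices deserve a reason. If two slots $s,s'$ of $i$ had the same constant $c$, then at points with $\tau_i=c$ and $w_s,w_{s'}$ off all supports, both linearized equations would read $d\tau_i=0$, and transversality would fail. This is why the $c_i^s$ are distinct. And if the $B$-poles were absent, so that $g_i^s=c_i^s+\varphi_1$ and $g_k^s=c_k^s+\varphi_4$, then $\tau_k=0$ would force $\varphi_4=-c_k^s\ne0$, that is, $w_s\in A_k^s$. A large $\tau_i$ would force $w_s\in A_i^s$, so $i$ could never be active while $\tau_k=0$. The $B$-poles give $\tau_k=0$ another place to live.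

**Step 2: strong and weak slots.** This step separates the places where the equations are holomorphic from those where they are nearly constant. Let $(\tau,w)\in W$. A slot $s$ of $i$ is *strong* if $w_s\in A_i^s\cup B_i^s$ and the corresponding $\zeta_j$ has $|\zeta_j|<\frac12$; this $\zeta_j$ is then denoted $\zeta^{(i,s)}$. Near such $w_s$ we have $g_i^s=c_i^s\pm\delta/\zeta^{(i,s)}$ with $+$ on $A_i^s$ and $-$ on $B_i^s$, so $|\tau_i-c_i^s|>2\delta$. Otherwise $s$ is *weak*; by (3), and since $\varphi_j$ vanishes off $\{|\zeta_j|\le\frac34\}$, then $|\tau_i-c_i^s|\le2\delta$ and $|dg_i^s|\le C\delta$ at $w_s$. A vertex has at most one weak slot at a given point: two of them would put $\tau_i$ within $2\delta<\frac14$ of two distinct integers.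

**Step 3: the functions $\xi_i$.** These are the functions that will satisfy $\xi_i\xi_k=0$. Let $R=2m+2$. If $|\tau_i|>R$, then all slots of $i$ are strong, since $|\tau_i-c_i^s|>R-(m-1)=m+3$, and $|\zeta^{(i,s)}|=\delta/|\tau_i-c_i^s|\le\delta$. For each slot, $w_s$ lies in exactly one of the disjoint open sets $A_i^s,B_i^s$. Hence
$$\mathcal O_i=\{(\tau,w)\in W:\ |\tau_i|>R,\ w_s\in A_i^s\ \ \forall s\ni i\}$$
is open and closed in $W\cap\{|\tau_i|>R\}$: its complement there is the open condition that $w_s\in B_i^s$ for some $s$. Put $\xi_i=h_\delta(R/\tau_i)$ on $\mathcal O_i$ and $\xi_i=0$ on $W\setminus\mathcal O_i$.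

Locally, $\xi_i$ is tame in the following sense: every point of $W$ has a neighborhood $U$ in $Z$ such that on $U\cap W$ the function $\xi_i$ is either $0$ or the smooth function $h_\delta(R/\tau_i)$ of $\tau_i$ alone, where $|\tau_i|>R$. For points of $\mathcal O_i$ this is clear, as $\mathcal O_i$ is open in $W$. Next, $\mathcal O_i\cap\{|\tau_i|\ge\frac43R\}$ is closed in $W$, because $\mathcal O_i$ is closed in $W\cap\{|\tau_i|>R\}$. Off this set $\xi_i=0$, because $h_\delta(R/\tau_i)=0$ when $|R/\tau_i|\ge\frac34$. So a point outside $\mathcal O_i$ has a neighborhood on which $\xi_i=0$. In particular $\xi_i:W\to\mathbb{CP}^1$ is continuous.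

**Step 4: the polynomial $F$.** We need the coefficients to be generic, so that $H$ is smooth in every coordinate subspace. For $m=2$ nothing needs to be done: $F=-1+a_1x_1+a_2x_2+a_{12}x_1x_2$ is a bilinear form on $\mathbb C^2\times\mathbb C^2$ with determinant $-a_{12}-a_1a_2\ne0$, so its zero set is smooth, and the restrictions $-1+a_ix_i$ vanish transversally.

**Lemma 3.** One can choose all $a_J>0$ such that for every $J\subsetneq V$ the restriction of $F$ to $\{x_j=0,\ j\in J\}\cong(\mathbb{CP}^1)^{V\setminus J}$ vanishes transversally.

*Proof.* Fix $J$, let $L=V\setminus J$, $n=|L|\ge1$, and let $\mathcal E$ be the $2^n$-dimensional space of multilinear polynomials in $(x_i)_{i\in L}$, that is, of sections of $\mathcal O(1,\dots,1)$. In a chart where some $x_i$ are replaced by $y_i=1/x_i$, a section $G$ becomes $\hat G=G\prod y_i$, and $G\mapsto\hat G$ is a bijection onto the multilinear polynomials in the chart coordinates $t_i$. Let $\mathcal B\subset\mathcal E\times(\mathbb{CP}^1)^L$ be the closed algebraic set of pairs $(G,x)$ with $\hat G(x)=0$ and $d\hat G(x)=0$. For fixed $x$ these are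 $n+1$ linear conditions on $G$, and they are independent, because $1$ and the $t_i-t_i(x)$ realize all first-order jets. So $\mathcal B$ is a vector bundle of rank $2^n-n-1$ over $(\mathbb{CP}^1)^L$ and has dimension $2^n-1$. Its image in $\mathcal E$ is Zariski closed, because $(\mathbb{CP}^1)^L$ is projective. The image is a cone, and it has dimension at most $2^n-1$, so it is proper.

A proper closed cone cannot contain the whole hyperplane of $G$ with constant term $-1$, since the scalar multiples of that hyperplane are dense in $\mathcal E$. So the bad coefficient vectors for $J$ lie in a proper Zariski closed subset of $\mathbb C^{2^n-1}$, and therefore, pulled back, of $\mathbb C^{2^m-1}$. There are finitely many $J$, and a nonzero polynomial cannot vanish at all vectors with positive real entries. $\square$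

Fix such an $F$, put $H=\{F=0\}$, and define
$$X=\{p\in W:\ (\xi_i(p))_{i\in V}\in H\}.\tag{8}$$
It is closed in the compact manifold $Z$, hence compact.

**Step 5: a lower bound for the derivative of $F$ in directions where $x_i$ is not small.** We shall control $\xi_i$ well only when it is not small, so the derivative of $F$ in those directions must suffice. For $x\in H$ use the coordinate $x_i$ if $|x_i|\le1$ and $y_i=1/x_i$ if $|x_i|>1$. Let $\hat F=F\prod_{|x_i|>1}y_i$, a polynomial in the chosen coordinates, and $\partial_i\hat F$ its derivative in the $i$-th chosen coordinate. The chosen coordinates have modulus at most $1$, so $|\partial_i\hat F(x)|\le C$.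

**Lemma 4.** There are $\kappa\in(0,1)$ and $c>0$ with $\sum_{i:|x_i|>\kappa}|\partial_i\hat F(x)|\ge c$ for all $x\in H$.

*Proof.* Otherwise there are $\kappa_\nu,c_\nu\to0$ and $x^{(\nu)}\in H$ with $\sum_{|x_i^{(\nu)}|>\kappa_\nu}|\partial_i\hat F(x^{(\nu)})|<c_\nu$. Pass to a subsequence along which the chosen charts are constant and $x^{(\nu)}\to x\in H$; use these charts at $x$ too. Let $J=\{j:x_j=0\}$. These $j$ have chart $x_j$, and $J\ne V$ as $F(0)\ne0$. For $i\notin J$ eventually $|x_i^{(\nu)}|>\kappa_\nu$, so $|\partial_i\hat F(x^{(\nu)})|<c_\nu$ and in the limit $\partial_i\hat F(x)=0$. Thus the restriction of $F$ to $\{x_j=0,\ j\in J\}$ vanishes at $x$ together with its differential, which contradicts Lemma 3. $\square$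

Fix $\kappa$ and $c$; they do not depend on $\delta$. From now on $C$ denotes constants independent of $\delta$ and of the point. The number $\delta$ will be taken small, in particular $4\delta<\kappa$.

For orientation, let $K$ consist of two non-adjacent vertices. Then $m=2$, there is one slot for each vertex, both constants are $1$, $R=6$, and $Z=(\mathbb{CP}^1)^2\times T^4$ has dimension 8. The set $W$ is cut out by two complex equations and $X$ by one more, so $X$ will be a surface. In general the count is $2m+4|\mathcal N|-2\cdot2|\mathcal N|-2=2m-2$.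

## Nondegeneracy on approximately complex kernels

The tangent spaces of $X$ will be kernels of operators that are complex linear up to a small error, for a complex structure that depends on the point. The next lemma says that this is enough. Only a bound on a right inverse is needed, not a bound on the operator.

**Lemma 5.** Let $\mathcal T$ be a finite-dimensional complex vector space with complex structure $J$, a norm, and a real 2-form $\omega$ with $\omega(v,Jv)\ge c_0|v|^2$, $|\omega(v,w)|\le C_0|v||w|$, $\|J\|\le C_0$. Let $Q:\mathcal T\to\mathcal U$ be complex linear, where $\mathcal U$ is a normed complex vector space, with a real linear right inverse $Q^+$, $\|Q^+\|\le B$, and let $E:\mathcal T\to\mathcal U$ be real linear with $\|E\|\le\varepsilon$. If $\varepsilon$ is small depending on $c_0,C_0,B$, then $Q-E$ is onto and $\omega$ is nondegenerate on $\ker(Q-E)$.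

*Proof.* Let $\varepsilon B\le\frac12$. Then $(Q-E)Q^+=1-EQ^+$ is invertible, so $Q-E$ has the right inverse $S=Q^+(1-EQ^+)^{-1}$ with $\|S\|\le2B$, and it is onto.

Let $0\ne v\in\ker(Q-E)$. We look for $w$ in the kernel with $\omega(v,w)>0$; the obvious candidate $Jv$ must be corrected twice. First put $v_0=v-Q^+Ev$. Then $Qv_0=Qv-Ev=0$ and $|v-v_0|\le B\varepsilon|v|$, so $\frac12|v|\le|v_0|\le\frac32|v|$. Next put $w=Jv_0+SEJv_0$. Since $QJv_0=JQv_0=0$, we get $(Q-E)w=-EJv_0+EJv_0=0$. Also $|w-Jv_0|\le2B\varepsilon C_0|v_0|$. Hence
$$\omega(v,w)=\omega(v_0,Jv_0)+\omega(v-v_0,Jv_0)+\omega(v,w-Jv_0)\ge c_0|v_0|^2-3BC_0^2\varepsilon|v||v_0|\ge\Big(\frac{c_0}4-\frac92BC_0^2\varepsilon\Big)|v|^2,$$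
which is positive if $18BC_0^2\varepsilon<c_0$. $\square$

## $X$ is a closed symplectic submanifold of dimension $2m-2$

**Proposition 6.** For $\delta$ small enough, $X$ is cut out transversally in $Z$ by its equations, and $\omega_Z|_X$ is symplectic. So $X$ is a closed symplectic manifold of dimension $2m-2$ with integral class. (It is nonempty by Proposition 8.)

*Proof.* Fix $p=(\tau,w)\in X$. All bounds below are uniform in $p$ and $\delta$.

**Step 1: a complex structure on $T_pZ$.** We choose it so that every large function becomes holomorphic at $p$. Let $\mathcal T=T_pZ=\bigoplus_iT_{\tau_i}\mathbb{CP}^1\oplus\bigoplus_s\mathbb R^4_s$, normed by the Fubini–Study and Euclidean metrics. On $\{|\tau|\le m+1\}$ the Fubini–Study norm is uniformly comparable with $|d\tau|$, and on $\{|\tau|\ge R\}$ with $|d\sigma|$, $\sigma=1/\tau$. Use the standard complex structure on $T\mathbb{CP}^1$. For a block $s$ let $\Sigma_s=\{j: w_s\in N_j,\ |\zeta_j|<\frac12\}$. By (4), $\Sigma_s$ is $\emptyset$, a singleton, $\{1,2\}$, $\{2,3\}$ or $\{3,4\}$. Choose $J_s=J_{j,j+1}$ with $\Sigma_s\subset\{j,j+1\}$. Then the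 differentials of the strong $\zeta$'s of block $s$ are complex linear, and up to the factor $8$ they are distinct components of a fixed linear isomorphism $\mathbb R^4\cong\mathbb C^2$. By Lemma 2 the hypotheses of Lemma 5 on $(\mathcal T,J,\omega_Z)$ hold with uniform $c_0,C_0$.

**Step 2: collecting the variables that each vertex sees.** For $i\in V$ put $U_i=T_{\tau_i}\mathbb{CP}^1\oplus\bigoplus_{s\text{ strong}}\mathbb C_{\zeta^{(i,s)}}$ with its Hermitian norm, and let $\pi_i:\mathcal T\to U_i$ be given by $d\tau_i$ and the $d\zeta^{(i,s)}$. The point is that different vertices see independent variables. For $s$ ordered $(i,k)$, a strong slot of $i$ uses $\zeta_1$ or $\zeta_3$ and a strong slot of $k$ uses $\zeta_2$ or $\zeta_4$, so no $\zeta_j$ of a block is used twice. Hence $\pi=(\pi_i):\mathcal T\to\bigoplus_iU_i$ is complex linear and onto, with a uniformly bounded complex linear right inverse: in block $s$ prescribe the used components among the two chosen $\zeta$'s and set the unused ones to zero.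

**Step 3: the linearized equations of $W$.** This step brings them into the form $(Q-E)v=0$. They are $d\tau_i(v)=dg_i^s(v_s)$ in $T_{\tau_i}\mathbb{CP}^1$, for all $i$ and $s\ni i$. Fix $i$, let $\deg_i$ be the number of its slots, and allow invertible linear changes of the target; these affect neither the kernel nor surjectivity.

Suppose first that $i$ has no weak slot; write $i\in I_0$. Each $\zeta\mapsto c\pm\delta/\zeta$ is a local biholomorphism, so the equations $\tau_i=c_i^s\pm\delta/\zeta^{(i,s)}$ say $\zeta^{(i,s)}=\pm\delta/(\tau_i-c_i^s)$ and define a smooth complex curve parametrized by $\tau_i$. The linearized system is the composition of $\pi_i$ with a complex linear surjection $U_i\to(T_{\tau_i}\mathbb{CP}^1)^{\deg_i}$ whose kernel is a complex line $\ell_i\subset U_i$, the graph over $T_{\tau_i}\mathbb{CP}^1$. It is equivalent to $[\pi_i(v)]=0$ in $U_i/\ell_i$, a space of complex dimension $\deg_i$.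

Now suppose that $i$ has a weak slot $s_0$, which is then unique; write $i\in I_1$. Then $|\tau_i-c_i^{s_0}|\le2\delta<\frac14$, so $|\tau_i|\le m+1$ and $|\tau_i-c_i^s|\ge\frac12$ for the other slots, which are strong. Their equations are equivalent to $d\zeta^{(i,s)}=a_s\,d\tau_i$ with $a_s=\mp\delta/(\tau_i-c_i^s)^2$, $|a_s|\le4\delta$. The equation for $s_0$ is $d\tau_i(v)=\lambda_i(v):=dg_i^{s_0}(v_{s_0})$ with $|\lambda_i|\le C\delta$. Substituting the last equation into the others, which is a triangular change of the target, we get the equivalent system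
$$\pi_i(v)-\lambda_i(v)e_i=0\ \text{ in }U_i,\qquad e_i=(1,(a_s)),\ |e_i|\le C,$$
and here $\dim_{\mathbb C}U_i=1+(\deg_i-1)=\deg_i$.

Altogether the linearized equations of $W$ are equivalent to $(Q-E)v=0$ with
$$Q:\mathcal T\to\mathcal U:=\bigoplus_{i\in I_0}U_i/\ell_i\oplus\bigoplus_{i\in I_1}U_i\tag{9}$$
complex linear, given by the $[\pi_i]$ and the $\pi_i$, and $E$ real linear with $\|E\|\le C\delta$. With quotient norms on the $U_i/\ell_i$, $Q$ has a uniformly bounded complex linear right inverse $Q^+$: lift $U_i/\ell_i$ isometrically to $\ell_i^\perp\subset U_i$, then use the right inverse of $\pi$. Also $\dim_{\mathbb C}\mathcal U=\sum_i\deg_i=2|\mathcal N|$.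

**Step 4: the linearization of the last equation.** This step splits it into a complex linear part and a small part. By the local description of the $\xi_i$, near $p$ the set $X$ is cut out of $W$ by $\hat F(\xi)=0$, in the charts chosen at $\xi(p)$, where each $\xi_i$ is $0$ or a smooth function of $\tau_i$ alone. Only indices with $p\in\mathcal O_i$ contribute to the differential $\sum_i\partial_i\hat F\,d(\cdot)_i$; for these $|\tau_i|>R$, all slots are strong, and $i\in I_0$. Multiply the differential by $\delta$ and write it as $Q_1-E_1$, where $Q_1$ collects the $i$ with $p\in\mathcal O_i$, $|R/\tau_i|<\frac12$, and $-E_1$ collects those with $p\in\mathcal O_i$, $\frac12\le|R/\tau_i|<1$. Let $\sigma_i=1/\tau_i$.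

For $i$ in $Q_1$ we have $\xi_i=\delta\tau_i/R=\delta/(R\sigma_i)$, holomorphic in $\tau_i$. If $|\xi_i|>1$, the chart is $y_i=R\sigma_i/\delta$ and $\delta\,dy_i=R\,d\sigma_i$. If $|\xi_i|\le1$, then $\delta\,d\xi_i=-\frac{\delta^2}{R\sigma_i^2}d\sigma_i=-R\,\xi_i^2\,d\sigma_i$. Since $|\partial_i\hat F|\le C$, $Q_1$ is complex linear with $\|Q_1\|\le C$. This bound is the reason for the factor $\delta$. For $i$ in $E_1$ we have $|\xi_i|\le2\delta<1$ and $|d\xi_i|\le C\delta|d\sigma_i|$ by (3), so $\|E_1\|\le C\delta^2$.

**Step 5: a bounded right inverse for $(Q,Q_1)$.** We need a vector that $Q$ does not see and $Q_1$ sees well. By Lemma 4 at $\xi(p)$ there is $i_0$ with $|\xi_{i_0}|>\kappa$ and $|\partial_{i_0}\hat F|\ge c/m$. As $\kappa>2\delta$, we have $p\in\mathcal O_{i_0}$ and $|R/\tau_{i_0}|<\frac12$, so $i_0$ occurs in $Q_1$. Let $u\in\ell_{i_0}$ be the vector with $\sigma_{i_0}$-component $1$. It is bounded: along the curve of Step 3, writing $\sigma=\sigma_{i_0}$, $\zeta^{(i_0,s)}=\pm\delta\sigma/(1-c_{i_0}^s\sigma)$, where $|c_{i_0}^s\sigma|<(m-1)/R<\frac12$, so $|d\zeta^{(i_0,s)}/d\sigma|=\delta/|1-c_{i_0}^s\sigma|^2\le4\delta$.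 Let $v_0\in\mathcal T$ be a bounded lift with $\pi_{i_0}(v_0)=u$ and $\pi_j(v_0)=0$ for $j\ne i_0$. Then $Qv_0=0$, since $u\in\ell_{i_0}$. Only $i_0$ contributes to $Q_1(v_0)$, and by the two formulas of Step 4
$$|Q_1(v_0)|\ge R\min(1,\kappa^2)\,\frac cm=\frac{R\kappa^2c}m .$$
Hence $(Q,Q_1):\mathcal T\to\mathcal U\oplus\mathbb C$ has the uniformly bounded right inverse
$$(y,t)\mapsto Q^+y+\frac{t-Q_1Q^+y}{Q_1(v_0)}\,v_0 .$$

**Step 6: conclusion.** Apply Lemma 5 to $(Q,Q_1)$ and $(E,E_1)$, whose error has norm at most $C\delta$. For $\delta$ small, at every $p\in X$, the linearized equations are onto and $\omega_Z$ is nondegenerate on $T_pX=\ker(Q-E,\,Q_1-E_1)$. The dimension is $2m+4|\mathcal N|-4|\mathcal N|-2=2m-2$. The form $\omega_Z|_X$ is closed, and its class is the restriction of an integral class. $\square$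

Fix such a $\delta$.

## The map $r:X\to|K|$

**Proposition 7.** There is a continuous map $r:X\to|K|$ such that the support of $r(p)$ is contained in $\{i:\xi_i(p)\ne0\}$.

*Proof.* We verify (1) for functions made from the $\xi_i$. As $F(0)\ne0$ and $H$ is compact, there is $t_0>0$ with $\max_i|x_i|>t_0$ on $H$. Let $\psi:[0,\infty]\to[0,1]$ be $\psi(t)=\max(0,1-t_0/t)$ for $t>0$, with $\psi(0)=0$, $\psi(\infty)=1$; it is continuous, and $\psi(t)>0$ exactly for $t>t_0$. Put $u_i=\psi(|\xi_i|)$. Then $\sum_iu_i>0$ on $X$. If $u_i(p)>0$ and $u_k(p)>0$ with $i\ne k$, then $\xi_i(p),\xi_k(p)\ne0$, so $p\in\mathcal O_i\cap\mathcal O_k$. If $s=\{i,k\}\in\mathcal N$, this gives $w_s\in A_i^s\cap A_k^s$, which contradicts (6). So $i,k$ are adjacent, (1) holds, and $r=\sum_iu_i\,i/\sum_iu_i$ is well defined and continuous because $K$ is flag. $\square$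

## The map $f:|K|\to X$

**Proposition 8.** There is a continuous map $f:|K|\to X$ such that $\xi_i(f(q))\ne0$ only if $q_i>0$, where $(q_i)$ are the barycentric coordinates of $q$. Consequently $rf\simeq\mathrm{id}_{|K|}$.

*Proof.* **Step 1: the target values of $\xi_i$.** We want $\xi(f(q))$ to be a point of $H$ on a ray that depends on $q$; a margin $\eta$ leaves room for moving the $w_s$ while $\xi_i$ is still $0$. Let $\eta=\frac1{2m}$ and $q_i'=\max(q_i-\eta,0)$. Then $q'\ne0$, as some $q_i\ge\frac1m$. Since all $a_J>0$, $F(\rho q')$ is strictly increasing in $\rho\ge0$ from $-1$ to $\infty$, so there is a unique $\rho=\rho(q)>0$ with $F(\rho q')=0$. It is continuous: at $q=q^0$ and for small $\varepsilon>0$, $F((\rho(q^0)\pm\varepsilon)q')$ has sign $\pm$, hence also for nearby $q$, so $|\rho(q)-\rho(q^0)|<\varepsilon$ there.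

**Step 2: the components $\tau_i$.** They should start at $0$, pause at each integer used as a constant, and produce the values of Step 1. Let $\theta:[0,\eta]\to[0,\frac{4R}3]$ be continuous, nondecreasing, onto, with $\theta(0)=0$, $\theta(\eta)=\frac{4R}3$, and with $\theta^{-1}(c)=[l_c,r_c]$ a nondegenerate interval for each integer $1\le c\le m$. Define
$$\tau_i(q)=\theta(q_i)\ \ (q_i\le\eta),\qquad\tau_i(q)=R/\beta(\rho q_i')\ \ (q_i\ge\eta).$$
At $q_i=\eta$ both give $\frac{4R}3$, since $\beta(0)=\frac34$. So $\tau_i$ is continuous, finite and $\ge0$; moreover $\tau_i\ge\frac{4R}3$ for $q_i\ge\eta$, and $\tau_i=0$ if $q_i=0$.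

**Step 3: the block components $w_s$.** We must solve $g_i^s(w_s)=\tau_i$ and $g_k^s(w_s)=\tau_k$ continuously in $q$. Let $s=\{i,k\}\in\mathcal N$ be ordered $(i,k)$, and write $c_i=c_i^s$, $c_k=c_k^s$. As $i,k$ are not adjacent, $q_i=0$ or $q_k=0$.

*Case $q_k=0$.* Let $\zeta_2=\delta/c_k$, which is real and less than $\frac12$, so $\varphi_2=c_k$. Then $z_2=\epsilon:=\delta/(8c_k)$ is real, $x_2=0$, the point is outside $N_4$, and $g_k^s=c_k-\varphi_2=0=\tau_k$, whatever the other coordinate is. That coordinate is used for $g_i^s$, as follows.

If $q_i\le l_{c_i}$, then $\tau_i\le c_i$; put $\zeta_3=\beta(c_i-\tau_i)$, the point being determined by $(z_2,z_3)$. Here $\zeta_3$ is real, so $x_4=\frac12$, the point is outside $N_1$, and $g_i^s=c_i-\varphi_3=c_i-(c_i-\tau_i)=\tau_i$.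

If $q_i\ge r_{c_i}$, then $\tau_i\ge c_i$; put $\zeta_1=\beta(\tau_i-c_i)$, the point being determined by $(z_1,z_2)$. Here $x_4=0$, the point is outside $N_3$, and $g_i^s=c_i+\varphi_1=\tau_i$.

If $l_{c_i}\le q_i\le r_{c_i}$, then $\tau_i=c_i$; follow, with parameter $q_i$, a fixed path in the 2-torus $\{z_2=\epsilon\}$ from the point $\zeta_3=\frac34$ to the point $\zeta_1=\frac34$, outside $\{|\zeta_1|<\frac34\}\cup\{|\zeta_3|<\frac34\}$. In this torus $z_1$ is a coordinate and $z_3=z_1-\epsilon$, so the two sets are discs of radius $\frac3{32}$ about $z_1=0$ and $z_1=\epsilon+\frac i2$. The path goes vertically from $z_1=\epsilon+\frac3{32}+\frac i2$ to $\epsilon+\frac3{32}$, then horizontally to $\frac3{32}$. On the vertical part the real part differs from those of the centers by at least $\frac3{32}$, also modulo $1$. On the horizontal part $|z_1|\ge\frac3{32}$, and the imaginary part differs by $\frac12$ from that of the second center. Along the path $\varphi_1=\varphi_3=0$, so $g_i^s=c_i=\tau_i$. The end points match the two previous formulas, since $\beta(0)=\frac34$.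

*Case $q_i=0$.* Let $\zeta_3=\delta/c_i$, so $\varphi_3=c_i$, and put $\epsilon':=\mathrm{Re}\,z_3=\delta/(8c_i)$. Then $x_4=\frac12$, the point is outside $N_1$, and $g_i^s=c_i-\varphi_3=0=\tau_i$.

If $q_k\le l_{c_k}$, put $\zeta_2=\beta(c_k-\tau_k)$, in the coordinates $(z_2,z_3)$. Here $x_2=0$, the point is outside $N_4$, and $g_k^s=c_k-\varphi_2=\tau_k$.

If $q_k\ge r_{c_k}$, put $\zeta_4=\beta(\tau_k-c_k)$, in the coordinates $(z_3,z_4)$. Here $x_2=\frac12$, the point is outside $N_2$, and $g_k^s=c_k+\varphi_4=\tau_k$.

If $l_{c_k}\le q_k\le r_{c_k}$, follow a fixed path in the 2-torus where $z_3$ is constant, from $\zeta_2=\frac34$ to $\zeta_4=\frac34$, outside $\{|\zeta_2|<\frac34\}\cup\{|\zeta_4|<\frac34\}$. On this torus $z_2$ is a coordinate and $z_4=z_2+\epsilon'$, so the two sets are discs of radius $\frac3{32}$ about $z_2=0$ and $z_2=\frac{1+i}2-\epsilon'$. The path goes horizontally from $z_2=\frac3{32}$ to $\frac12-\epsilon'+\frac3{32}$ and then vertically up to $\frac12-\epsilon'+\frac3{32}+\frac i2$. On the horizontal part the real part stays at distance at least $\frac3{32}$ from the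 integers and the imaginary part differs by $\frac12$ from that of the second center. On the vertical part the real part differs from those of the centers by at least $\frac3{32}$, also modulo $1$. Along the path $\varphi_2=\varphi_4=0$, so $g_k^s=c_k=\tau_k$.

If $q_i=q_k=0$, both cases give $(\zeta_2,\zeta_3)=(\delta/c_k,\delta/c_i)$, because $\beta(c)=\delta/c$ for $c\ge1$. The two cases are closed conditions that cover $|K|$, so $w_s$ is continuous on $|K|$.

**Step 4: $f$ lands in $X$.** Put $f(q)=((\tau_i(q)),(w_s(q)))$. By Step 3, $f(q)\in W$. We compute $\xi_i(f(q))$. If $\tau_i>R$, then $q_i>0$, so $q_k=0$ for every slot $s=\{i,k\}$. Also $q_i\ge r_{c_i^s}$, as $R>c_i^s$. So by construction $\zeta_1$ (if $i$ is first in $s$) or $\zeta_4$ (if second) is defined at $w_s$, that is, $w_s\in A_i^s$. Thus $f(q)\in\mathcal O_i$. Therefore, if $q_i>\eta$, then $\tau_i\ge\frac{4R}3>R$ and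
$$\xi_i(f(q))=h_\delta(R/\tau_i)=h_\delta(\beta(\rho q_i'))=\rho q_i'.$$
If $q_i\le\eta$, then $\tau_i\le\frac{4R}3$ gives $\xi_i(f(q))=0=\rho q_i'$. So $F(\xi(f(q)))=F(\rho q')=0$, and $f(q)\in X$.

**Step 5: the composition.** By Proposition 7, $r(f(q))$ has support in $\{i:\xi_i(f(q))\ne0\}=\{i:q_i>\eta\}\subset\mathrm{supp}(q)$. Hence $q$ and $r(f(q))$ lie in a common closed simplex, and the straight-line homotopy gives $rf\simeq\mathrm{id}_{|K|}$. $\square$

Propositions 6, 7 and 8 prove Theorem 1.

## From flag complexes to Theorems A, A′, B and Conjecture 1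

We use one general position fact: a map from a finite polyhedron of dimension $d$ to a manifold of dimension at least $2d+1$ is homotopic to a PL embedding (Rourke–Sanderson, *Introduction to Piecewise-Linear Topology*, Ch. 5, using a Whitehead triangulation of $X$).

**Proof of Theorem A.** Let $K$ be the barycentric subdivision of a triangulation of $P$; it is flag and $|K|=P$. Take $X,f,r$ from Theorem 1 and replace $X$ by the component that contains the connected set $f(P)$. To gain dimension, multiply $X$ by copies of $S^2$ of area one, composing $f$ with a point inclusion and $r$ with the projection, until $\dim X\ge2\dim P+1$. The class stays integral and $rf\simeq\mathrm{id}$. By general position $f$ is homotopic to an embedding, and replacing $f$ by it preserves $rf\simeq\mathrm{id}$. Injectivity on homotopy groups was derived after the statement. $\square$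

**Proof of the Corollary.** If $P=\emptyset$ there is nothing to prove. Otherwise let $P=\bigsqcup_aP_a$ with finitely many connected $P_a$, and take $(X_a,f_a,r_a)$ from the proof of Theorem A, so that $\dim X_a\ge2\dim P_a+1$. Put $X=\prod_aX_a$, with the product symplectic form, and map $P_a$ to $X$ by $f_a$ in the $a$-th coordinate and base points in the others. Since $\dim X\ge\max_a\dim X_a\ge2\dim P+1$, this map $P\to X$ is homotopic to an embedding $f$. Then $r_a\circ\mathrm{pr}_a\circ f|_{P_a}\simeq\mathrm{id}_{P_a}$ for each $a$, so $f_*$ is injective on $\pi_k$ for all $k\ge1$ and all base points, by the argument after Theorem A. This proves Conjecture 1. $\square$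

**Proof of Theorem A′.** Let $d=\dim P$ and $n\ge d+1$. As in the proof of Theorem A, get $(X,f,r)$ with $X$ connected, $\dim X=2n_0$, $n_0\ge n$, $f$ continuous, $rf\simeq\mathrm{id}$ and $[\omega]$ integral. The purpose of the next move is to lower the dimension when $n_0>n$. By Donaldson (*Symplectic submanifolds and almost-complex geometry*, J. Differential Geom. 44 (1996), Theorem 1 and Proposition 39; Donaldson's form is $2\pi$ times ours), for large $k$ there is a closed symplectic submanifold $\Sigma\subset X$ of codimension 2, Poincaré dual to $k[\omega]$, such that $\pi_j(\Sigma)\to\pi_j(X)$ is bijective for $j\le n_0-2$ and onto for $j=n_0-1$. Since $n_0\ge2$, $\Sigma$ is connected, and by the exact sequence the pair $(X,\Sigma)$ is $(n_0-1)$-connected. As $d\le n_0-1$, $f$ is homotopic to a map into $\Sigma$. Replace $(X,f,r)$ by $\Sigma$, this map, and $r|_\Sigma$; the composition is still homotopic to the identity and the class is still integral. Repeat until $\dim X=2n$. Since $2n\ge2d+1$, $f$ is then homotopic to an embedding. $\square$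

**Proof of Theorem B.** A closed manifold has the homotopy type of a finite complex, so its homotopy retracts are finitely dominated. Conversely, let $A$ be connected and finitely dominated. A finite CW complex is homotopy equivalent to a finite simplicial complex, and only the component that meets the image of $A$ matters. So there are a connected finite simplicial complex $P$ and maps $A\xrightarrow{\alpha}P\xrightarrow{\gamma}A$ with $\gamma\alpha\simeq\mathrm{id}_A$. With $f,r$ from Theorem A, $(\gamma r)(f\alpha)=\gamma(rf)\alpha\simeq\gamma\alpha\simeq\mathrm{id}_A$. $\square$
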